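# Unification in $\mathcal{FL}_0$ with respect to a TBox: words that grow at both ends

## 1. Concept descriptions, TBoxes and substitutions

Fix pairwise disjoint sets $\mathrm{N_C}$ (concept names), $\mathrm{N_R}$ (role names) and $\mathrm{N_X}$ (concept variables). The first two are countably infinite.

**Definition (descriptions and patterns).** $\mathcal{FL}_0$ concept descriptions are built by $C ::= \top \mid A \mid C\sqcap C\mid \forall r.C$ with $A\in \mathrm{N_C}$ and $r\in\mathrm{N_R}$. Concept patterns are built in the same way, but may also use variables $X\in\mathrm{N_X}$ as atoms.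

For example, $A\sqcap\forall r.(B\sqcap\forall s.A)$ is a description, and $A\sqcap\forall r.X$ is a pattern.

**Definition (interpretations).** An interpretation $\mathcal I$ has a domain $\Delta^{\mathcal I}$ and assigns $A^{\mathcal I}\subseteq\Delta^{\mathcal I}$ to every concept name and $r^{\mathcal I}\subseteq\Delta^{\mathcal I}\times\Delta^{\mathcal I}$ to every role name. It extends to descriptions by $\top^{\mathcal I}=\Delta^{\mathcal I}$, $(C\sqcap D)^{\mathcal I}=C^{\mathcal I}\cap D^{\mathcal I}$ and
$$(\forall r.C)^{\mathcal I}=\{o\mid \text{for all } o',\ (o,o')\in r^{\mathcal I}\text{ implies } o'\in C^{\mathcal I}\}.$$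

For example, let $\Delta^{\mathcal I}=\{1,2\}$, $r^{\mathcal I}=\{(1,2)\}$, $A^{\mathcal I}=\{2\}$. Then $(\forall r.A)^{\mathcal I}=\{1,2\}$: the element $2$ has no $r$-successor and satisfies $\forall r.A$ vacuously.

**Definition (TBoxes).** A TBox $\mathcal T$ is a finite set of general concept inclusions (GCIs) $E\sqsubseteq F$ between descriptions. $\mathcal I$ is a model of $\mathcal T$ if $E^{\mathcal I}\subseteq F^{\mathcal I}$ for each of them. We write $C\sqsubseteq_{\mathcal T}D$ if $C^{\mathcal I}\subseteq D^{\mathcal I}$ in all models of $\mathcal T$, and $C\equiv_{\mathcal T}D$ if $C^{\mathcal I}=D^{\mathcal I}$ in all models of $\mathcal T$.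

For example, with $\mathcal T=\{A\sqsubseteq\forall r.A\}$ we have $A\sqsubseteq_{\mathcal T}\forall r.\forall r.A$, and $A\sqcap\forall r.A\equiv_{\mathcal T}A$.

**Definition (substitutions).** A substitution $\sigma$ maps each variable to a description. It extends to patterns by $\sigma(\top)=\top$, $\sigma(A)=A$, $\sigma(C\sqcap D)=\sigma(C)\sqcap\sigma(D)$ and $\sigma(\forall r.C)=\forall r.\sigma(C)$.

The description $\sigma(X)$ is arbitrary. It may use names of $\mathcal T$, and names that occur nowhere in the input. For example, if $\sigma(X)=A\sqcap\forall s.B$, then $\sigma(A\sqcap\forall r.X)=A\sqcap\forall r.(A\sqcap\forall s.B)$.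

**Definition (unifiers).** A substitution $\sigma$ is a unifier of the patterns $C,D$ w.r.t. $\mathcal T$ if $\sigma(C)\equiv_{\mathcal T}\sigma(D)$. The patterns are unifiable w.r.t. $\mathcal T$ if they have a unifier.

For example, $\sigma(X)=A$ unifies $A\sqcap\forall r.X$ and $X$ w.r.t. $\{A\sqsubseteq\forall r.A\}$, since $A\sqcap\forall r.A$ and $A$ are equivalent there.

**Notation.** For $w=r_1\cdots r_k\in\mathrm{N_R}^*$ we write $\forall w.C$ for $\forall r_1.\cdots\forall r_k.C$, and $\forall\varepsilon.C=C$.

**Definition ($\Sigma^0_1$-complete).** A set is in $\Sigma^0_1$ if it is recursively enumerable. It is $\Sigma^0_1$-complete if moreover every recursively enumerable set many-one reduces to it, that is, by a computable map that preserves membership and non-membership. Such a set is undecidable. The standard example is the halting problem.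

## 2. Is unifiability modulo a TBox decidable?

Given $C$, $D$ and $\mathcal T$, can an algorithm tell whether $C$ and $D$ are unifiable w.r.t. $\mathcal T$? In the source of the problem, "Quantitative Variants of Language Equations and their Applications to Description Logics", decidability of this is called a long-standing open problem. The case $\mathcal T=\emptyset$ was treated by Baader and Narendran. The answer for general TBoxes is no, and these notes prove the following three statements.

**Theorem A.** $\mathcal{FL}_0$ unification w.r.t. general $\mathcal{FL}_0$ TBoxes is undecidable and $\Sigma^0_1$-complete.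

**Theorem B.** There is one fixed TBox $\mathcal T$ using only two role names such that unifiability w.r.t. $\mathcal T$ is $\Sigma^0_1$-complete already for patterns using only these two roles and a single variable, where only one constant part $\forall w.s$ of the patterns depends on the input.

**Theorem C.** If at most one role name occurs in $C,D,\mathcal T$, unifiability is decidable, for any number of variables and concept names. Moreover, for arbitrary input, a unifiable problem has a unifier using only names that occur in $C,D,\mathcal T$.

For Theorem A we assume that $\mathrm{N_X}$ is infinite; Theorem B needs only one variable. With no variable at all, the problem is equivalence w.r.t. a TBox, which is decidable because $\mathcal{FL}_0$ is a fragment of $\mathcal{ALC}$ (textbook fact). So both boundaries, one role against two and no variable against one, are sharp.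

## 3. Facts, rules and closures

We first replace semantics by a calculus on sets of words.

**Definition (facts).** A fact is a pair $(w,A)\in\mathrm{N_R}^*\times\mathrm{N_C}$. For a set $S$ of facts put $u\cdot S=\{(uw,A)\mid (w,A)\in S\}$. The finite fact set $N(C)$ of a description is given by
$$N(\top)=\emptyset,\quad N(A)=\{(\varepsilon,A)\},\quad N(C\sqcap D)=N(C)\cup N(D),\quad N(\forall r.C)=r\cdot N(C).$$

For example, $N(A\sqcap\forall r.(B\sqcap\forall s.A))=\{(\varepsilon,A),(r,B),(rs,A)\}$.

Since $\forall r$ distributes over $\sqcap$ and $\forall r.\top\equiv\top$, a description $C$ is equivalent to the conjunction of all $\forall w.A$ with $(w,A)\in N(C)$. Every finite set of facts is $N(C)$ for some $C$. So a substitution is the choice of one finite fact set per variable.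

For a pattern $C$, treat variables as atoms. Let $N_0(C)$ be the facts $(w,A)$ so obtained, and let $V(C)$ be the set of pairs $(w,X)$ so obtained with $X$ a variable. Then
$$N(\sigma(C))=N_0(C)\cup\bigcup_{(w,X)\in V(C)}w\cdot N(\sigma(X)).\tag{1}$$
A pattern therefore acts on unknown words by *prepending* constant words.

**Definition (closed sets, closure).** Each GCI $E\sqsubseteq F$ of $\mathcal T$ gives, for each $u\in\mathrm{N_R}^*$, a rule instance at $u$ with premises $u\cdot N(E)$ and conclusions $u\cdot N(F)$. A set of facts is closed if, for every rule instance, whenever it contains all premises it contains all conclusions. The closure $\mathrm{cl}(S)$ is the least closed superset of $S$.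

It exists, because the set of all facts is closed and intersections of closed sets are closed. For example, for $\mathcal T=\{A\sqsubseteq\forall r.A\}$ we get $\mathrm{cl}\{(\varepsilon,A)\}=\{(r^k,A)\mid k\ge0\}$, and for $\mathcal T=\{\forall r.A\sqsubseteq A\}$ we get $\mathrm{cl}\{(rr,A)\}=\{(\varepsilon,A),(r,A),(rr,A)\}$. The first rule *appends* a letter to a word, the second removes a last letter.

The closure is monotone, and $\mathrm{cl}(\mathrm{cl}(S))=\mathrm{cl}(S)$. Moreover $m\cdot\mathrm{cl}(S)\subseteq\mathrm{cl}(m\cdot S)$, because $\{(w,A)\mid (mw,A)\in\mathrm{cl}(m\cdot S)\}$ is closed and contains $S$. To show $\mathrm{cl}(S)\subseteq Y$ it is enough that $Y\supseteq S$ is closed. To show $\mathrm{cl}(S)=Y$ one checks also that each element of $Y$ is obtained from $S$ by rules. We compute closures in this way many times.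

**Lemma 1.** $C\sqsubseteq_{\mathcal T}D$ if and only if $N(D)\subseteq\mathrm{cl}(N(C))$.

*Proof.* **From closure to semantics.** Assume $N(D)\subseteq\mathrm{cl}(N(C))$. Let $\mathcal I$ be a model of $\mathcal T$, let $o\in C^{\mathcal I}$, and put $M=\{(w,A)\mid o\in(\forall w.A)^{\mathcal I}\}$. Then $N(C)\subseteq M$. The set $M$ is closed: if $u\cdot N(E)\subseteq M$, every element reachable from $o$ along $u$ lies in $E^{\mathcal I}\subseteq F^{\mathcal I}$, so $u\cdot N(F)\subseteq M$. Hence $N(D)\subseteq\mathrm{cl}(N(C))\subseteq M$, so $o\in D^{\mathcal I}$.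

**From semantics to closure.** Here we build a model out of the closure. Let $\Delta^{\mathcal I}=\mathrm{N_R}^*$, $r^{\mathcal I}=\{(u,ur)\mid u\in\mathrm{N_R}^*\}$ and $A^{\mathcal I}=\{u\mid(u,A)\in\mathrm{cl}(N(C))\}$. The only element reachable from $u$ along $w$ is $uw$, so $u\in E^{\mathcal I}$ iff $u\cdot N(E)\subseteq\mathrm{cl}(N(C))$, for every description $E$. As $\mathrm{cl}(N(C))$ is closed, $\mathcal I$ is a model of $\mathcal T$. As it contains $N(C)$, we have $\varepsilon\in C^{\mathcal I}$. So $\varepsilon\in D^{\mathcal I}$, that is, $N(D)\subseteq\mathrm{cl}(N(C))$. ∎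

In particular, $C\equiv_{\mathcal T}D$ iff $\mathrm{cl}(N(C))=\mathrm{cl}(N(D))$. Read the lemma as follows: an inclusion $U\sqsubseteq X$ with a variable on the right says that *every fact of $X$ must be derivable from $U$*. It bounds $X$ from above.

**Membership in $\Sigma^0_1$.** The elements of $\mathrm{cl}(N(C))$ can be enumerated, uniformly in $C$ and $\mathcal T$, by enumerating finite chains of rule applications. So for a given $\sigma$ the finitely many memberships that make up $\sigma(C)\equiv_{\mathcal T}\sigma(D)$ can be semidecided. Enumerating all substitutions of the variables of $C,D$ in parallel semidecides unifiability. This is the upper bound in Theorems A and B.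

## 4. The pair $A\sqcap\forall r.X$ and $X$ under three TBoxes

Let $C=A\sqcap\forall r.X$ and $D=X$, and write $S=N(\sigma(X))$. By (1) and Lemma 1 the condition is $\mathrm{cl}(\{(\varepsilon,A)\}\cup r\cdot S)=\mathrm{cl}(S)$.

For $\mathcal T=\emptyset$ closure does nothing, so we need $\{(\varepsilon,A)\}\cup r\cdot S=S$. Then $(\varepsilon,A)\in S$, hence $(r,A)\in S$, and so on: $S$ is infinite. The pair is not unifiable.

For $\mathcal T=\{A\sqsubseteq\forall r.A\}$ the choice $S=\{(\varepsilon,A)\}$ works, since both closures are $\{(r^k,A)\mid k\ge0\}$.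

For $\mathcal T=\{\forall r.A\sqsubseteq A\}$ consider only the facts $(r^k,A)$. If $S$ has none, then neither has $\mathrm{cl}(S)$, because the rule yields $(r^k,A)$ only from $(r^{k+1},A)$. But $(\varepsilon,A)$ is in the left closure. If $k$ is the largest exponent in $S$, the right closure contains $(r^j,A)$ exactly for $j\le k$, and the left one exactly for $j\le k+1$. The pair is not unifiable.

So a TBox can create unifiers, and the direction in which its rules move along words matters.

## 5. Names outside the input can be discarded

A unifier may use names that occur nowhere in the input. To decide anything we first bound the names.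

**Lemma 2.** Let $\Omega_R,\Omega_C$ be finite sets of role and concept names containing all those of $C,D,\mathcal T$. If $C,D$ are unifiable w.r.t. $\mathcal T$, they have a unifier using only names from $\Omega_R\cup\Omega_C$.

*Proof.* Write $S|=S\cap(\Omega_R^*\times\Omega_C)$.

**Step 1: restriction commutes with closure.** We show
$$\mathrm{cl}(S)|=\mathrm{cl}(S|)|.\tag{2}$$
The inclusion $\supseteq$ is monotonicity. For $\subseteq$, let $Y$ consist of $\mathrm{cl}(S|)|$ and *all* facts outside $\Omega_R^*\times\Omega_C$. Then $S\subseteq Y$. The set $Y$ is closed. Indeed, for a rule instance at $u\in\Omega_R^*$ all premises and conclusions are in $\Omega_R^*\times\Omega_C$; if the premises are in $Y$, they are in $\mathrm{cl}(S|)$, so the conclusions are in $\mathrm{cl}(S|)|\subseteq Y$. For $u\notin\Omega_R^*$ all conclusions lie outside $\Omega_R^*\times\Omega_C$, hence in $Y$. So $\mathrm{cl}(S)\subseteq Y$, and $\mathrm{cl}(S)|\subseteq Y|=\mathrm{cl}(S|)|$.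

**Step 2: restrict a unifier.** Let $\sigma$ be a unifier. Let $\sigma'(X)$, for the variables $X$ of $C,D$, be a description over $\Omega_R\cup\Omega_C$ with $N(\sigma'(X))=N(\sigma(X))|$, and let $\sigma'(X)=\top$ for other $X$. All names of $C$ are in $\Omega_R\cup\Omega_C$, so (1) gives $N(\sigma'(C))=N(\sigma(C))|$, and likewise for $D$. Using (2), then Lemma 1 for $\sigma$, then (2) again,
$$\mathrm{cl}(N(\sigma'(C)))|=\mathrm{cl}(N(\sigma(C)))|=\mathrm{cl}(N(\sigma(D)))|=\mathrm{cl}(N(\sigma'(D)))|.$$
As $N(\sigma'(D))\subseteq\Omega_R^*\times\Omega_C$, it follows that $N(\sigma'(D))\subseteq\mathrm{cl}(N(\sigma'(C)))$, and symmetrically. By Lemma 1, $\sigma'$ is a unifier. ∎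

Taking for $\Omega_R,\Omega_C$ exactly the names of the input gives the second sentence of Theorem C. If no concept name occurs in the input, then $\Omega_C=\emptyset$ and $\sigma'$ substitutes $\top$, so the statement holds in this case too.

## 6. One role: unifiability in the monadic second-order theory of $\mathbb N$

We now prove the first sentence of Theorem C. With one role $r$, a word is a number, and everything becomes a statement about sets of numbers.

Let $r$ be a role such that no other role occurs in $C,D,\mathcal T$, let $\Omega_R=\{r\}$, and let $\Omega_C$ be the set of concept names of the input. By Lemma 2 we only look for unifiers over these names. Identify the fact $(r^k,A)$ with the number $k$ in a set indexed by $A$. A substitution is a tuple of finite sets $X_A\subseteq\mathbb N$, one for each variable $X$ of $C,D$ and each $A\in\Omega_C$. We translate the condition into monadic second-order logic (MSO) over $(\mathbb N,\mathrm{succ})$, where quantifiers range over numbers and sets of numbers. The order is definable there, and so is $k=j+m$ for each constant $m$.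

**Step 1: finiteness.** A set is finite iff it is bounded, which is expressible.

**Step 2: the fact sets.** By (1), "$k\in N(\sigma(C))_A$" is a finite disjunction of conditions $k=m$ and "$k\ge m$ and $k-m\in X_A$" with constants $m$. The same holds for $D$.

**Step 3: closedness.** "The tuple $(Y_A)_{A\in\Omega_C}$ is closed" means closed under rule instances at words of $r^*$. For a GCI $E\sqsubseteq F$ with $N(E)=\{(r^{m_1},A_1),\dots,(r^{m_p},A_p)\}$ and each $(r^m,B)\in N(F)$ it says: for all $u$, if $u+m_1\in Y_{A_1}$ and … and $u+m_p\in Y_{A_p}$, then $u+m\in Y_B$.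

**Step 4: closures.** Let $S\subseteq r^*\times\Omega_C$. We express "$k\in\mathrm{cl}(S)_A$" as "$k\in Y_A$ for all closed tuples $Y\supseteq S$". This is correct. Let $Y'$ be the least closed tuple containing $S$. Conclusions of instances at words of $r^*$ lie in $r^*\times\Omega_C$, so $\mathrm{cl}(S)|$ is a closed tuple, and $Y'\subseteq\mathrm{cl}(S)|$. Conversely, $Y'$ together with all facts outside $r^*\times\Omega_C$ is a closed fact set containing $S$, because instances at $u\notin r^*$ have all their conclusions outside. So $\mathrm{cl}(S)|\subseteq Y'$.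

**Step 5: the sentence.** It suffices that the closures of $N(\sigma(C))$ and $N(\sigma(D))$ agree on $r^*\times\Omega_C$: both fact sets lie in $r^*\times\Omega_C$, so then each is contained in the closure of the other, and Lemma 1 applies. The converse is clear. So unifiability is the sentence "there are finite sets $X_A$ such that for all $k$ and every $A\in\Omega_C$, $k$ is in the closure of $N(\sigma(C))$ at $A$ iff $k$ is in the closure of $N(\sigma(D))$ at $A$". It is computed from the input. The MSO theory of $(\mathbb N,\mathrm{succ})$ is decidable (Büchi 1962). This proves Theorem C. ∎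

## 7. Two roles: prepending a letter is not definable in the binary tree

For two roles $r_0,r_1$ the natural next attempt is to replace $\mathbb N$ by the infinite binary tree, with nodes $\{r_0,r_1\}^*$ and successor functions $x\mapsto xr_0$, $x\mapsto xr_1$. Its MSO theory is decidable by Rabin's theorem. Finiteness of sets can be expressed, and so can closedness, since a rule instance at $u$ speaks about words $um$ with constant $m$. The attempt stops at Step 2. By (1) we need "$x=my$ with $y\in X_A$", so we need the map $y\mapsto my$ that puts a constant word *in front*. For one letter, front and back are the same. For two letters the relation $x=r_0y$ is not MSO-definable in the tree. For if it were, the least set containing $\varepsilon$ and closed under $y\mapsto r_0yr_1$ would be definable. This set is $\{r_0^kr_1^k\mid k\ge0\}$, which is not regular, whereas the MSO-definable sets of nodes are regular languages (again Rabin).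

The failure suggests the opposite plan. Patterns prepend, TBox rules append. If one constraint can force every word $u$ of an unknown set to have the form $e_iu'x_i$ with $u'$ in the same set, then the set can only hold words
$$e_{i_1}\cdots e_{i_k}\,x_{i_k}\cdots x_{i_1}:$$
an index sequence, followed by the concatenation that belongs to it. Two such sets with different $x_i$ and a common word solve a correspondence problem.

**Definition (PCP).** An instance of Post's Correspondence Problem is a list of pairs $(x_i^1,x_i^2)$, $1\le i\le n$, of words over $\{z_0,z_1\}$. It is solvable if there are $k\ge1$ and indices $i_1,\dots,i_k$ with $x^1_{i_k}\cdots x^1_{i_1}=x^2_{i_k}\cdots x^2_{i_1}$.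

This is the usual condition with the index sequence written in reverse. Solvability is $\Sigma^0_1$-complete (Post 1946). For example, $(z_0,\,z_0z_1)$, $(z_1z_1,\,z_1)$ is solvable with $k=2$, $i_1=2$, $i_2=1$, since $z_0\cdot z_1z_1=z_0z_1\cdot z_1$.

## 8. Putting several inclusions into one equation

We want to impose several inclusions $U_k\sqsubseteq V_k$ between patterns at once. One inclusion is the equation $U\sqcap V\equiv U$. For several, we place each in its own subtree below a word $m_k$. This can fail. For $\mathcal T=\{\forall m_1.A\sqsubseteq\forall m_2.B\}$ with two different roles $m_1,m_2$, the descriptions $\forall m_1.A\sqcap\forall m_2.\top$ and $\forall m_1.A\sqcap\forall m_2.B$ are equivalent, but $\top\not\sqsubseteq_{\mathcal T}B$ because $\mathrm{cl}(\emptyset)=\emptyset$. Rules must not transport facts from one subtree into another.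

**Definition (simple TBox).** Fix concept names $a,b$. A TBox is simple (w.r.t. $a,b$) if each of its GCIs either is *local*, that is, its left side is a nonempty conjunction of concept names different from $a,b$, or has the form $\forall r.b\sqsubseteq b'$ with $b'\in\{a,b\}$.

For example, $\{s\sqcap g\sqsubseteq\forall r.p,\ \forall r.b\sqsubseteq b\}$ is simple. Local rules act at a node and write at or below it. Only $a,b$ can move toward the root.

**Lemma 3.** Let $\mathcal T$ be simple and let $m_1,\dots,m_K\in\mathrm{N_R}^*$ be pairwise prefix-incomparable (none is a prefix of another). Let $U_k,V_k$ be patterns, and let $D$ be the conjunction of all $\forall m_k.U_k$, and $C$ the conjunction of all $\forall m_k.(U_k\sqcap V_k)$. Then $\sigma$ is a unifier of $C,D$ w.r.t. $\mathcal T$ if and only if $\sigma(U_k)\sqsubseteq_{\mathcal T}\sigma(V_k)$ for all $k$.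

*Proof.* Let $S_k=N(\sigma(U_k))$ and $S=\bigcup_km_k\cdot S_k=N(\sigma(D))$.

**Step 1: an upper bound for $\mathrm{cl}(S)$.** Nothing should happen at or below $m_k$ except what $S_k$ alone causes. Above the $m_k$ we allow everything that can leak upward. Let
$$Y=\bigcup_km_k\cdot\mathrm{cl}(S_k)\ \cup\ \{(v,a),(v,b)\mid v\text{ a proper prefix of some }m_k\}.$$
Clearly $S\subseteq Y$. We check that $Y$ is closed.

Take a local rule instance at $u$ with all premises $(u,A)\in Y$. There is at least one premise, and $A\ne a,b$, so each premise lies in some $m_k\cdot\mathrm{cl}(S_k)$. So $u=m_ku'$, where $k$ is unique by incomparability, and all $(u',A)$ are in $\mathrm{cl}(S_k)$. The conclusions are then in $m_k\cdot\mathrm{cl}(S_k)$.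

Take $\forall r.b\sqsubseteq b'$ at $u$ with $(ur,b)\in Y$. First let $u\in m_k\mathrm{N_R}^*$. Then $ur$ is longer than $m_k$ and begins with it, so by incomparability $ur$ is a proper prefix of no $m_j$ and begins with no $m_j$, $j\ne k$. So $(ur,b)\in m_k\cdot\mathrm{cl}(S_k)$, and hence $(u,b')\in m_k\cdot\mathrm{cl}(S_k)$. Now let $u$ extend no $m_k$. Since $(ur,b)\in Y$, the word $ur$ is a proper prefix of some $m_k$ or extends some $m_k$; in the second case $ur=m_k$, as $u$ does not extend $m_k$. Both times $u$ is a proper prefix of $m_k$, and $(u,b')\in Y$.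

**Step 2: the subtrees do not interact.** By Step 1 and $m\cdot\mathrm{cl}(S_k)\subseteq\mathrm{cl}(m\cdot S_k)$ for $m=m_k$, we have $\bigcup_km_k\cdot\mathrm{cl}(S_k)\subseteq\mathrm{cl}(S)\subseteq Y$. A word $m_ku$ is a proper prefix of no $m_j$ and begins with no other $m_j$. So $(m_ku,A)\in\mathrm{cl}(S)$ iff $(u,A)\in\mathrm{cl}(S_k)$.

**Step 3: conclusion.** $\sigma(C)\sqsubseteq_{\mathcal T}\sigma(D)$ always holds. By Lemma 1, $\sigma(D)\sqsubseteq_{\mathcal T}\sigma(C)$ holds iff $m_k\cdot N(\sigma(V_k))\subseteq\mathrm{cl}(S)$ for all $k$, iff (Step 2) $N(\sigma(V_k))\subseteq\mathrm{cl}(S_k)$ for all $k$, iff $\sigma(U_k)\sqsubseteq_{\mathcal T}\sigma(V_k)$ for all $k$. ∎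

## 9. A rule that writes on the right, and why it overshoots

Take roles $R=\{e_1,\dots,e_n,z_0,z_1\}$, and let a variable $S$ hold facts $(u,s)$ for $u$ in a finite set $L\subseteq R^*$. We want to certify facts at $e_iux_i$, $u\in L$. The pattern $\forall e_i.S$ gives $(e_iu,s)$. A TBox rule must then write $x_i$ on the right. It must be switched on only in the constraint for index $i$, otherwise $e_i$ gets paired with $x_j$. So we use a guard $g_i$, which appears on the left side of the $i$-th constraint. That constraint does not know $u$, so the guard must be present at all nodes: $g_i\sqsubseteq\forall r.g_i$. The obvious version is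
$$s\sqcap g_i\sqsubseteq\forall x_i.s,\qquad g_i\sqcap\forall e_i.S\sqsubseteq P_i,\qquad s\sqcap P_1\sqcap\dots\sqcap P_n\sqsubseteq S,$$
where the first is a rule and the others are constraints. It fails at one definite point: the rule writes $s$ at $e_iux_i$, the guard is present there as well, and the rule fires again. The closure contains $(e_iux_i^j,s)$ for every $j\ge0$.

This loses correctness. Let $n=1$ and take the pair $(z_0,z_0z_0)$. The instance is unsolvable, since $z_0^k\neq z_0^{2k}$ for $k\ge1$. Use one copy of the system for each $\nu\in\{1,2\}$. In both copies let $S^\nu$ have the facts $(\varepsilon,s^\nu),(e_1z_0z_0,s^\nu)$, and let $P_1^\nu$ have the fact $(e_1z_0z_0,s^\nu)$. The constraints hold: from $(e_1,s^1)$ the rule for $\nu=1$ reaches $e_1z_0z_0$ in two firings, the rule for $\nu=2$ in one. And $S^1,S^2$ have the common nonempty word $e_1z_0z_0$.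

The repair is to let the rule write a *different* symbol $p_i$, which the guard $g_i$ cannot process, and to turn $p_i$ back into $s$ by a rule with another guard $g$. The guards $g$ and $g_i$ never occur in the same constraint, so within one constraint exactly one half of the step is done.

## 10. Proof of Theorem A

Let a PCP instance be given as in Section 7. Throughout, $\nu\in\{1,2\}$, $1\le i\le n$ and $r\in R=\{e_1,\dots,e_n,z_0,z_1\}$, a set of $n+2$ role names. We read words over $\{z_0,z_1\}$ as role words. The concept names are $s^\nu,p_i^\nu,t^\nu,t_i^\nu,g^\nu,g_i^\nu,a,b$, and the TBox $\mathcal T$ consists of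

- (R1) $t^\nu\sqsubseteq s^\nu$, $\ t^\nu\sqsubseteq\forall r.t^\nu$, $\ t_i^\nu\sqsubseteq p_i^\nu$, $\ t_i^\nu\sqsubseteq\forall r.t_i^\nu$;
- (R2) $g^\nu\sqsubseteq\forall r.g^\nu$, $\ g_i^\nu\sqsubseteq\forall r.g_i^\nu$;
- (R3) $p_i^\nu\sqcap g^\nu\sqsubseteq s^\nu$;
- (R4) $s^\nu\sqcap g_i^\nu\sqsubseteq\forall x_i^\nu.p_i^\nu$;
- (R5) $s^1\sqcap s^2\sqsubseteq b$, $\ \forall r.b\sqsubseteq b$, $\ \forall r.b\sqsubseteq a$.

This TBox is simple. The variables are $S^\nu,P_i^\nu$, and the constraints are

- (a) $t^\nu\sqsubseteq S^\nu$;
- (b) $t_i^\nu\sqsubseteq P_i^\nu$;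
- (c) $g^\nu\sqcap s^\nu\sqcap P_1^\nu\sqcap\dots\sqcap P_n^\nu\sqsubseteq S^\nu$;
- (d) $g_i^\nu\sqcap\forall e_i.S^\nu\sqsubseteq P_i^\nu$;
- (e) $S^1\sqcap S^2\sqsubseteq a$.

Constraints (a) and (b) restrict which symbols may occur in the variables; otherwise a variable could, for example, contain guards and disturb the other constraints. Constraints (c) and (d) are the two halves of the growth step, and (e) asks for a common nonempty word. There are $4n+5$ inclusions. With as many pairwise distinct roles outside $R$ in the part of the $m_k$, Lemma 3 computes patterns $C,D$ whose unifiers w.r.t. $\mathcal T$ are exactly the substitutions that satisfy (a)–(e). We claim that such a substitution exists iff the PCP instance is solvable.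

### From a unifier to a solution

Let $\sigma$ satisfy (a)–(e). We also write $S^\nu,P_i^\nu$ for the finite fact sets $N(\sigma(S^\nu)),N(\sigma(P_i^\nu))$, and use Lemma 1 throughout.

**Step 1: types.** The purpose is to limit the facts in the variables. We have $\mathrm{cl}\{(\varepsilon,t^\nu)\}=R^*\times\{t^\nu,s^\nu\}$. All these facts are derived by (R1), and the set is closed: (R2)–(R4) need a guard, (R5) needs both $s^1$ and $s^2$, or $b$, and the rest of (R1) concerns other symbols. In the same way $\mathrm{cl}\{(\varepsilon,t_i^\nu)\}=R^*\times\{t_i^\nu,p_i^\nu\}$. So (a), (b) give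
$$S^\nu\subseteq R^*\times\{t^\nu,s^\nu\},\qquad P_i^\nu\subseteq R^*\times\{t_i^\nu,p_i^\nu\}.$$

**Step 2: no $t$-facts.** The symbols $t$ served only to state the type, and they must not survive. The only rules with $t^\nu$ on the right also have $t^\nu$ on the left. So if a fact set $S$ contains no $t^\nu$, then removing all $t^\nu$-facts from $\mathrm{cl}(S)$ leaves a closed set containing $S$; hence $\mathrm{cl}(S)$ has none. The same holds for $t_i^\nu$. By Step 1 the left side of (c) has no $t^\nu$-fact, and that of (d) has no $t_i^\nu$-fact. So $S^\nu$ has no $t^\nu$ and $P_i^\nu$ has no $t_i^\nu$, and there are finite $L^\nu,L_i^\nu\subseteq R^*$ with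
$$S^\nu=L^\nu\times\{s^\nu\},\qquad P_i^\nu=L_i^\nu\times\{p_i^\nu\}.\tag{3}$$

**Step 3: what (c) says.** By (3), the closure of its left side is
$$R^*\times\{g^\nu\}\ \cup\ \{(\varepsilon,s^\nu)\}\ \cup\ \{(u,p_i^\nu),(u,s^\nu)\mid 1\le i\le n,\ u\in L_i^\nu\}.$$
The facts are derived by (R2) and (R3). The set is closed: (R1) finds no $t$-symbol, (R4) finds no $g_i^\nu$, and (R5) finds no $s^{3-\nu}$ and no $b$. Hence (c) is equivalent to
$$L^\nu\subseteq\{\varepsilon\}\cup\bigcup_iL_i^\nu.\tag{4}$$

**Step 4: what (d) says.** By (3), the closure of its left side is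
$$R^*\times\{g_i^\nu\}\ \cup\ \{(e_iu,s^\nu),\,(e_iux_i^\nu,p_i^\nu)\mid u\in L^\nu\}.$$
The facts are derived by (R2) and (R4). The set is closed: (R1) finds no $t$-symbol, (R3) finds no $g^\nu$, (R4) for $j\ne i$ finds no $g_j^\nu$, and (R5) finds no $s^{3-\nu}$ and no $b$. This is the place where the overshoot of Section 9 is prevented. Hence (d) is equivalent to
$$L_i^\nu\subseteq e_iL^\nu x_i^\nu.\tag{5}$$

**Step 5: the shape of the words.** By (4) and (5), every $u\in L^\nu$ is $\varepsilon$ or equals $e_iu'x_i^\nu$ for some $i$ and some $u'\in L^\nu$; and $u'$ is shorter than $u$ because of the letter $e_i$. By induction on length,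
$$L^\nu\subseteq\{e_{i_1}\cdots e_{i_k}\,x^\nu_{i_k}\cdots x^\nu_{i_1}\mid k\ge0,\ 1\le i_1,\dots,i_k\le n\}.\tag{6}$$

**Step 6: what (e) says.** By (3), $\mathrm{cl}(S^1\cup S^2)$ consists of $S^1\cup S^2$, the facts $(v,b)$ for all prefixes $v$ of words in $L^1\cap L^2$, and the facts $(v,a)$ for all proper prefixes $v$ of such words. Indeed only (R5) can fire. So (e) is equivalent to: $L^1\cap L^2$ contains a nonempty word. This is why $a$ is separate from $b$: the word $\varepsilon$ may well lie in $L^1\cap L^2$, and it must not count.

**Step 7: reading off the solution.** Take a nonempty $u\in L^1\cap L^2$ and apply (6) for $\nu=1$ and $\nu=2$. The letters $e_i$ are distinct from $z_0,z_1$, so the maximal prefix of $u$ consisting of letters $e_i$ determines the index sequence, and it is the same for both $\nu$. So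
$$u=e_{i_1}\cdots e_{i_k}x^1_{i_k}\cdots x^1_{i_1}=e_{i_1}\cdots e_{i_k}x^2_{i_k}\cdots x^2_{i_1},$$
and $k\ge1$ since $u\neq\varepsilon$. Cancelling the prefix shows that the instance is solvable.

### From a solution to a unifier

Let $i_1,\dots,i_k$ with $k\ge1$ be a solution. Put $u^\nu_{k+1}=\varepsilon$ and $u_j^\nu=e_{i_j}u^\nu_{j+1}x^\nu_{i_j}$ for $j=k,\dots,1$. Let
$$L^\nu=\{u_j^\nu\mid1\le j\le k+1\},\qquad L_i^\nu=\{u_j^\nu\mid1\le j\le k,\ i_j=i\},$$
and let $\sigma$ be given by (3). Then (a), (b) hold by the closures of Step 1. The computations of Steps 3, 4 and 6 used only (3), so it remains to check (4), (5) and a common nonempty word. Now (4) holds as $u^\nu_{k+1}=\varepsilon$ and $u_j^\nu\in L^\nu_{i_j}$ for $j\le k$, and (5) holds by definition of $u^\nu_j$. Finally $u_1^\nu=e_{i_1}\cdots e_{i_k}x^\nu_{i_k}\cdots x^\nu_{i_1}$, so $u_1^1=u_1^2\ne\varepsilon$ is in $L^1\cap L^2$.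

In the example of Section 7 this gives $L^1=\{\varepsilon,\ e_1z_0,\ e_2e_1z_0z_1z_1\}$ and $L^2=\{\varepsilon,\ e_1z_0z_1,\ e_2e_1z_0z_1z_1\}$, with $L_1^\nu=\{u_2^\nu\}$ and $L_2^\nu=\{u_1^\nu\}$. The common nonempty word is $e_2e_1z_0z_1z_1$.

So PCP many-one reduces to $\mathcal{FL}_0$ unification w.r.t. TBoxes. With membership in $\Sigma^0_1$ from Section 3, Theorem A is proved. ∎

Foreign names in $\sigma$ were allowed throughout; here (a) and (b) exclude them.

## 11. Correspondence with a fixed list of pairs and a variable start word

In Section 10 the words $x_i^\nu$ sit in the TBox. For a fixed TBox we need a correspondence problem in which the list of pairs is fixed and the input is a single word.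

**Definition (semi-Thue system).** A semi-Thue system is a finite set of rules $l\to\rho$ between words over a finite alphabet. One rewriting step replaces a factor $l$ by $\rho$, and $\to^*$ is the reflexive transitive closure of the step relation. For example, with the rule $fg\to g$ we have $ffg\to fg\to g$.

**Lemma 4.** There are a finite alphabet $\Sigma$ and a fixed list $(\alpha_i,\beta_i)_{1\le i\le n}$ of pairs of words over $\Sigma$ such that the set of words $w\in\Sigma^*$ for which there are $k\ge0$ and $j_1,\dots,j_k$ with
$$\alpha_{j_1}\cdots\alpha_{j_k}=w\,\beta_{j_1}\cdots\beta_{j_k}\tag{7}$$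
is $\Sigma^0_1$-complete.

*Proof.* The set is recursively enumerable by search. It remains to reduce a $\Sigma^0_1$-complete set to it.

**Step 1: a fixed rewriting system.** We use a semi-Thue system $\Pi_0$ over an alphabet $\Sigma_0$, with nonempty left sides, and a word $v_*$ such that $\{u\mid u\to^*_{\Pi_0}v_*\}$ is $\Sigma^0_1$-complete (Post 1947; Davis, *Computability and Unsolvability*, 1958, Ch. 6). Here is the construction. Take a deterministic Turing machine with one two-way infinite tape, tape alphabet $\Gamma$ with blank $\square$, start state $q_0$, and one halting state $q_h$; the transition function is defined for all other states, each move goes left or right, and the halting set is $\Sigma^0_1$-complete. A configuration is coded as $[xqy]$ with $x,y\in\Gamma^*$: the tape carries $xy$ and blanks elsewhere, the state is $q$, and the scanned cell is the first letter of $y$, or a blank if $y=\varepsilon$. Suppose that in state $q\ne q_h$ reading $c$ the machine writes $c'$ and enters $q'$.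

- If it moves right: the rule $qc\to c'q'$, and if $c=\square$ also $q]\to c'q']$.
- If it moves left: the rules $fqc\to q'fc'$ for $f\in\Gamma$ and $[qc\to[q'\square c'$, and if $c=\square$ also $fq]\to q'fc']$ for $f\in\Gamma$ and $[q]\to[q'\square c']$.
- Erasing rules: $q_hc\to q_h$ and $cq_h\to q_h$ for $c\in\Gamma$.

A word $[xqy]$ with $q\ne q_h$ allows exactly one rewriting step, and the result codes the next configuration. A word $[xq_hy]$ allows only erasing, and it can be rewritten to $v_*=[q_h]$. So $[q_0x]\to^*_{\Pi_0}v_*$ iff the machine halts on $x$. As $\{u\mid u\to^*_{\Pi_0}v_*\}$ is recursively enumerable, it is $\Sigma^0_1$-complete.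

**Step 2: end markers and a final letter.** We make the end of a derivation recognizable. Let $\vdash,\dashv,h,\#$ be new letters, $\Sigma_1=\Sigma_0\cup\{\vdash,\dashv,h\}$, $\Sigma=\Sigma_1\cup\{\#\}$, and let $\Pi$ be $\Pi_0$ with the additional rule $\vdash v_*\dashv\;\to h$. For $u\in\Sigma_0^*$ put $\tilde u=\;\vdash u\dashv$. A word derivable from $\tilde u$ in $\Pi$ is either $\vdash c\dashv$ with $u\to^*_{\Pi_0}c\in\Sigma_0^*$, or $h$: rules of $\Pi_0$ act strictly between the markers, the new rule applies only to $\vdash v_*\dashv$, and no rule applies to $h$ because the left sides of $\Pi_0$ are nonempty words over $\Sigma_0$. So $\tilde u\to^*_\Pi h$ iff $u\to^*_{\Pi_0}v_*$.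

**Step 3: the pairs.** The list consists of the copy pairs $(c,c)$ for $c\in\Sigma_1$, the pair $(\#,\#)$, the rule pairs $(l,\rho)$ for $l\to\rho$ in $\Pi$, and the *final* pair $(h\#,\varepsilon)$. We claim that (7) is solvable for $w=\tilde u\#$ iff $\tilde u\to_\Pi^*h$. By Step 2 the map $u\mapsto\tilde u\#$ is then the required reduction. Below, the $\alpha$-product and $\beta$-product are the concatenations in (7).

**Step 4: from a derivation to (7).** Let $\tilde u=\theta_0\to\theta_1\to\dots\to\theta_m=h$; then $m\ge1$. For each block $\theta_t\#$ with $t<m$ use copy pairs, one rule pair at the place of rewriting, and $(\#,\#)$. Then use the final pair. The $\alpha$-product is $\theta_0\#\cdots\theta_{m-1}\#h\#$ and the $\beta$-product is $\theta_1\#\cdots\theta_m\#$, so the first equals $\tilde u\#$ times the second. For instance, if $fg\to g$ is the only rule of a system and $v_*=g$, the word $u=fg$ gives the $\alpha$-product $\vdash fg\dashv\#\vdash g\dashv\#h\#$ and the $\beta$-product $\vdash g\dashv\#h\#$.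

**Step 5: from (7) to a derivation.** If the final pair is never used, both products contain equally many letters $\#$, while (7) with $w=\tilde u\#$ gives the $\alpha$-product one more. So the final pair is used. Consider its first use. Before it, only copy pairs, rule pairs and $(\#,\#)$ occur, so the $\alpha$- and $\beta$-products so far are
$$y_0\#\cdots\# y_{m-1}\#y_m\qquad\text{and}\qquad y'_0\#\cdots\# y'_{m-1}\#y'_m$$
with $y_t,y'_t\in\Sigma_1^*$ and $y_t\to_\Pi^*y'_t$, where $m\ge0$ is the number of uses of $(\#,\#)$. Hence the full $\alpha$-product has the prefix $y_0\#\cdots y_{m-1}\#y_mh\#$. By (7) it also has the prefix $\tilde u\#y'_0\#\cdots y'_{m-1}\#$. Both prefixes end with $\#$ and contain exactly $m+1$ letters $\#$, so they are equal. Compare them block by block. If $m=0$, then $y_0h=\tilde u$, impossible as $\tilde u$ ends with $\dashv$. If $m\ge1$, then $y_0=\tilde u$, $y_t=y'_{t-1}$ for $1\le t\le m-1$, and $y_mh=y'_{m-1}$. So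
$$\tilde u=y_0\to_\Pi^*y_0'=y_1\to_\Pi^*\cdots\to_\Pi^*y'_{m-1}=y_mh.$$
By Step 2 a word derivable from $\tilde u$ and ending in $h$ is $h$ itself. Hence $\tilde u\to_\Pi^*h$. ∎

## 12. Proof of Theorem B: one variable, guards in disjoint subtrees

Section 10 used many variables, and kept the guards apart by putting them into different constraints. With a single variable $Z$, the four kinds of facts (two tracks $\nu$, two phases) can share $Z$, since they have different concept names. But all growth must now be certified by a single left side, which contains all guards. We keep guards apart by *place*: the guard for index $i$ lives only below $e_i$, and the guard for the back conversion only below a new letter $d$. So the conversion step now also prepends a letter.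

**The code.** Take $\Sigma$ and $(\alpha_i,\beta_i)_{1\le i\le n}$ from Lemma 4. Let $\Lambda=\Sigma\cup\{d,e_1,\dots,e_n\}$ (disjoint union), $R=\{r_0,r_1\}$, and fix an injective map $\Lambda\to R^\ell$ for some $\ell\ge1$. Its homomorphic extension $\Lambda^*\to R^*$ is injective, since all code words have length $\ell$. We write $\lambda\in\Lambda^*$ also for its code. In particular, $dR^*,e_1R^*,\dots,e_nR^*$ are pairwise disjoint subsets of $R^*$. Let $x_i^1,x_i^2$ be the codes of $\alpha_i,\beta_i$. For an input $w\in\Sigma^*$ put $w^1=\varepsilon$ and $w^2=w$ (coded).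

**The TBox.** For $\nu\in\{1,2\}$, $1\le i\le n$, $r\in R$, let $\mathcal T$ consist of

- (T1) $t^\nu\sqsubseteq s^\nu$, $\ t^\nu\sqsubseteq\forall r.t^\nu$, $\ \hat t^\nu\sqsubseteq\hat s^\nu$, $\ \hat t^\nu\sqsubseteq\forall r.\hat t^\nu$;
- (T2) $\delta\sqsubseteq\forall r.\delta$, $\ \gamma_i\sqsubseteq\forall r.\gamma_i$, $\ \kappa\sqsubseteq\forall r.\kappa$;
- (T3) $\hat s^\nu\sqcap\delta\sqsubseteq s^\nu$;
- (T4) $s^\nu\sqcap\gamma_i\sqsubseteq\forall x_i^\nu.\hat s^\nu$;
- (T5) $s^1\sqcap s^2\sqcap\kappa\sqsubseteq b$, $\ \forall r.b\sqsubseteq b$.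

It is simple and does not depend on $w$.

**The constraints.** They are

- (K1) $\forall d.(t^1\sqcap t^2)\sqcap\bigsqcap_i\forall e_i.\forall d.(\hat t^1\sqcap\hat t^2)\ \sqsubseteq\ Z$;
- (K2) $\forall d.\forall w^1.s^1\sqcap\forall d.\forall w^2.s^2\sqcap\forall d.(Z\sqcap\delta)\sqcap\bigsqcap_i\forall e_i.(Z\sqcap\gamma_i)\ \sqsubseteq\ Z$;
- (K3) $Z\sqcap\kappa\ \sqsubseteq\ b$.

The guard $\kappa$ is there because both tracks now occur together in (K1): without it, $s^1\sqcap s^2$ would produce $b$ in that closure. With $m_1=r_0r_0$, $m_2=r_0r_1$, $m_3=r_1r_0$, which are pairwise prefix-incomparable, Lemma 3 turns (K1)–(K3) into patterns $C_w,D_w$ over the roles $r_0,r_1$ with the single variable $Z$. They depend on $w$ only through the conjunct $\forall d.\forall w^2.s^2$ of the left side of (K2). We claim that $C_w,D_w$ are unifiable w.r.t. $\mathcal T$ iff $w$ is in the set of Lemma 4.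

### From a unifier to a solution of (7)

Let $Z$ also denote the finite fact set of a solution.

**Step 1: types.** The closure of the left side of (K1) is
$$dR^*\times\{t^1,t^2,s^1,s^2\}\ \cup\ \bigcup_ie_idR^*\times\{\hat t^1,\hat t^2,\hat s^1,\hat s^2\}.$$
The facts are derived by (T1), and the set is closed since (T2)–(T5) need $\delta$, some $\gamma_i$, $\kappa$ or $b$. So $Z$ is contained in this set.

**Step 2: no $t^\nu$ or $\hat t^\nu$ in $Z$.** As in Section 10, the type symbols must disappear; but now $Z$ is on both sides of (K2), so we argue by minimality. Suppose there is $(u,t)\in Z$ with $t\in\{t^1,t^2,\hat t^1,\hat t^2\}$, and choose it with $|u|$ minimal. By (K2) it lies in $\mathrm{cl}(S)$, where $S$ is the fact set of the left side of (K2). The only rules with $t$ on the right are $t\sqsubseteq\forall r.t$. So, if we remove from $\mathrm{cl}(S)$ all facts $(v,t)$ such that no prefix $v'$ of $v$ has $(v',t)\in S$, we get a closed set that contains $S$, hence all of $\mathrm{cl}(S)$. So some prefix $u'$ of $u$ has $(u',t)\in S$. The $t$-facts of $S$ come from the copies of $Z$, so $u'=du''$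 or $u'=e_iu''$ with $(u'',t)\in Z$. Then $|u''|<|u|$, contradicting minimality.

With Step 1,
$$Z=\bigcup_\nu\bigl(L^\nu\times\{s^\nu\}\cup\hat L^\nu\times\{\hat s^\nu\}\bigr),\qquad L^\nu\subseteq dR^*,\quad\hat L^\nu\subseteq\bigcup_ie_idR^*,\tag{8}$$
with finite $L^\nu,\hat L^\nu$.

**Step 3: an upper bound for the closure in (K2).** Let $Y$ be the set of the following facts, for all $\nu,i$:

- $(v,\delta)$ for $v\in dR^*$, and $(v,\gamma_i)$ for $v\in e_iR^*$;
- $(dw^\nu,s^\nu)$; $\ (dv,s^\nu)$ for $v\in L^\nu\cup\hat L^\nu$; $\ (dv,\hat s^\nu)$ for $v\in\hat L^\nu$;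
- $(e_iv,s^\nu)$ for $v\in L^\nu$; $\ (e_iv,\hat s^\nu)$ for $v\in\hat L^\nu$; $\ (e_ivx_i^\nu,\hat s^\nu)$ for $v\in L^\nu$.

$Y$ contains the fact set of the left side of (K2). It is closed. Indeed (T2) preserves $Y$. As $dR^*,e_1R^*,\dots,e_nR^*$ are pairwise disjoint, (T3) fires only inside $dR^*$, at nodes $dv$ with $v\in\hat L^\nu$, and its conclusion $(dv,s^\nu)$ is in $Y$. (T4) for $i$ fires only inside $e_iR^*$, at nodes $e_iv$ with $v\in L^\nu$, and its conclusion $(e_ivx_i^\nu,\hat s^\nu)$ is in $Y$. (T1) and (T5) do not fire, as no $t^\nu,\hat t^\nu,\kappa,b$ occurs. So (K2) gives $Z\subseteq Y$.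

**Step 4: the shape of the words.** We combine $Z\subseteq Y$ with the types (8).

If $u\in L^\nu$, then $u\in dR^*$, so the facts of $Y$ below the $e_i$ are excluded, and $u=dw^\nu$ or $u=dv$ with $v\in L^\nu\cup\hat L^\nu$.

If $u\in\hat L^\nu$, then $u\in e_idR^*$ for some $i$, so $u=e_iv$ with $v\in\hat L^\nu$, or $u=e_ivx_i^\nu$ with $v\in L^\nu$. The former is impossible: then $v\in dR^*$, but $v\in\hat L^\nu\subseteq\bigcup_je_jdR^*$. This is the reason for the letter $d$ after $e_i$ in (K1). The copy $\forall e_i.Z$ also carries old facts $(e_iv,\hat s^\nu)$, in which $e_i$ is prepended and nothing is appended, and the type rejects them.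

So a word of $L^\nu\cup\hat L^\nu$ is $dw^\nu$, or arises from a shorter word $v\in L^\nu\cup\hat L^\nu$ as $dv$ or as $e_ivx_i^\nu$. By induction on length, every $u\in L^\nu\cup\hat L^\nu$ is the code of a word over $\Lambda$ from which deleting all letters $d$ yields, for some $k\ge0$ and indices $i_1,\dots,i_k$,
$$e_{i_1}\cdots e_{i_k}\,w^\nu\,x^\nu_{i_k}\cdots x^\nu_{i_1}.\tag{9}$$

**Step 5: a common word.** We compute the closure in (K3):
$$\mathrm{cl}(Z\cup\{(\varepsilon,\kappa)\})=Z\cup R^*\times\{\kappa\}\cup\{(v,b)\mid v\text{ a prefix of some }u\in L^1\cap L^2\},\tag{10}$$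
since (T1), (T3), (T4) do not fire for lack of $t^\nu,\hat t^\nu$ and of the guards $\delta,\gamma_i$. By (K3) it contains $(\varepsilon,b)$, so there is $u\in L^1\cap L^2$. Decode $u$, which is possible in only one way, and delete the letters $d$. The result has the form (9) for $\nu=1$ and for $\nu=2$. The letters $e_i$ do not belong to $\Sigma$, so both forms have the same index sequence, and the parts over $\Sigma$ agree:
$$\alpha_{i_k}\cdots\alpha_{i_1}=w\,\beta_{i_k}\cdots\beta_{i_1}.$$
This is (7) with $j_q=i_{k+1-q}$.

### From a solution of (7) to a unifier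

Let indices with $k\ge0$ and $\alpha_{i_k}\cdots\alpha_{i_1}=w\,\beta_{i_k}\cdots\beta_{i_1}$ be given. Put $u^\nu_{k+1}=dw^\nu$ and, for $j=k,\dots,1$,
$$\hat u_j^\nu=e_{i_j}u^\nu_{j+1}x^\nu_{i_j},\qquad u_j^\nu=d\,\hat u_j^\nu.$$
Let $Z$ consist of all $(u_j^\nu,s^\nu)$ with $1\le j\le k+1$ and all $(\hat u_j^\nu,\hat s^\nu)$ with $1\le j\le k$, for $\nu=1,2$.

**(K1)** holds, by the closure in Step 1, since $u_j^\nu\in dR^*$ and hence $\hat u_j^\nu\in e_{i_j}dR^*$.

**(K2)** holds for each fact of $Z$. The fact $(u^\nu_{k+1},s^\nu)=(dw^\nu,s^\nu)$ is on the left side. For $j\le k$, the left side contains $(e_{i_j}u^\nu_{j+1},s^\nu)$, and $\gamma_{i_j}$ holds throughout $e_{i_j}R^*$ by (T2), so (T4) yields $(\hat u_j^\nu,\hat s^\nu)$. Also for $j\le k$, the left side contains $(d\hat u_j^\nu,\hat s^\nu)$, and $\delta$ holds throughout $dR^*$, so (T3) yields $(u_j^\nu,s^\nu)$.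

**(K3)** holds because $u_1^\nu$ is the word
$$d\,e_{i_1}\,d\,e_{i_2}\cdots d\,e_{i_k}\,d\,w^\nu\,x^\nu_{i_k}\cdots x^\nu_{i_1},$$
and the parts over $\Sigma$ agree for $\nu=1,2$ by assumption. So $u_1^1=u_1^2$ carries $s^1,s^2$ and $\kappa$. Then (T5) yields $b$ there and at all its prefixes, in particular at $\varepsilon$.

So $w\mapsto(C_w,D_w)$ reduces the $\Sigma^0_1$-complete set of Lemma 4 to unifiability w.r.t. the fixed TBox $\mathcal T$. With membership in $\Sigma^0_1$ from Section 3, Theorem B is proved. ∎
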